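# Star against intersection: a law of binary relations that the Kleene algebra axioms do not derive

## 1. Mutual reachability on a four-point graph

Take $S=\{1,2,3,4\}$ and the relation $a=\{(1,2),(2,3),(3,1),(3,4)\}$: a directed triangle with one extra edge leaving it. Write $a^*$ for the reflexive-transitive closure and $a^\circ$ for the converse. Then
$$a^*=\{1,2,3\}\times\{1,2,3,4\}\;\cup\;\{(4,4)\},\qquad (a^\circ)^*=\{1,2,3,4\}\times\{1,2,3\}\;\cup\;\{(4,4)\}.$$
The intersection $a^*\cap(a^\circ)^*$ consists of the pairs $(x,y)$ such that $y$ is reachable from $x$ and $x$ is reachable from $y$. Here it is $\{1,2,3\}^2\cup\{(4,4)\}$.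

Now compute in another order. First keep only those edges that can be traveled back along some path: $a\cap(a^\circ)^*=\{(1,2),(2,3),(3,1)\}$, since one cannot return from $4$ to $3$. Then take the star: $(a\cap(a^\circ)^*)^*=\{1,2,3\}^2\cup\{(4,4)\}$. It is the same relation. One half of this coincidence is the formula that the lecture is about:
$$a^*\cap (a^\circ)^*\;\le\;\bigl(a\cap (a^\circ)^*\bigr)^* .\qquad(\dagger)$$

**Proposition 1.** $(\dagger)$ holds for every relation $a$ on every set $S$.

*Proof.* Let $(x,y)\in a^*\cap(a^\circ)^*$. There is a path $x=x_0,x_1,\dots,x_n=y$ with $(x_i,x_{i+1})\in a$ for all $i<n$, and also $(y,x)\in a^*$. Fix $i<n$. Going forward along the path, $(x_{i+1},y)\in a^*$; going back, $(y,x)\in a^*$; going forward again, $(x,x_i)\in a^*$. Hence $(x_{i+1},x_i)\in a^*$, that is, $(x_i,x_{i+1})\in(a^\circ)^*$. So every edge of the path lies in $a\cap(a^\circ)^*$, and $(x,y)\in(a\cap(a^\circ)^*)^*$. $\square$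

The proof speaks about points and paths. Can it be replaced by a calculation with relations alone, using the standard laws of star together with every law that does not mention star? To make this precise we must fix the laws.

## 2. Terms, star-free laws, and Kozen's axioms

**Definition (terms and validity).** Terms are built from variables $a,b,\dots$ and the constants $0,1,\top$ with the binary operations $+$, $\cdot$ (often written by juxtaposition), $\cap$ and the unary operations ${}^\circ$, ${}^*$. Given a set $S$ and a relation on $S$ for each variable, a term denotes a relation on $S$: $0$ is empty, $1$ is the identity, $\top=S\times S$, $+$ is union, $\cdot$ is composition, $\cap$ is intersection, $e^\circ$ is the converse, and $e^*=\bigcup_{n\ge0}e^n$. An equation $e=f$ is *valid* if it holds under every such interpretation. The inequation $e\le f$ abbreviates the equation $e+f=f$. A term is *star-free* if ${}^*$ does not occur in it.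

**Definition (the set $E$).** $E$ is the set of all valid equations between star-free terms.

This is what "a complete axiomatization of (representable) allegories" means here. Besides $x\cap y\le x$ or $(xy)^\circ=y^\circ x^\circ$, it contains for instance
$$xy\cap z\;\le\;(x\cap zy^\circ)\,(y\cap x^\circ z).\qquad(1)$$
To check (1): if $(u,v)\in xy\cap z$, choose $w$ with $(u,w)\in x$ and $(w,v)\in y$. Since $(u,v)\in z$ and $(v,w)\in y^\circ$, we get $(u,w)\in zy^\circ$. Since $(w,u)\in x^\circ$ and $(u,v)\in z$, we get $(w,v)\in x^\circ z$. We take all of $E$ because nothing finite would do: as soon as composition, intersection and converse are present there is no finite axiomatization, not even a quasi-equational one (Hodkinson and Mikulás).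

**Definition (Kleene algebra axioms).** These are Kozen's axioms: $(+,0)$ is a commutative idempotent monoid; $(\cdot,1)$ is a monoid; $\cdot$ distributes over $+$ on both sides; $0$ is annihilating for $\cdot$ on both sides; $1+ee^*\le e^*$; and the two Horn rules
$$ef\le f\;\Rightarrow\; e^*f\le f,\qquad\qquad fe\le f\;\Rightarrow\; fe^*\le f .$$

The star-free axioms in this list already belong to $E$. All information about star comes from $1+ee^*\le e^*$ and from the Horn rules, which are induction principles.

**Definition (the system $\vdash$).** $\vdash$ is the least set of equations between terms of the full signature that contains every substitution instance of every equation in $E$ and of every equational Kleene algebra axiom (arbitrary terms, possibly with stars, may be substituted), is closed under reflexivity, symmetry, transitivity and congruence for all operations, and is closed under the two Horn rules for arbitrary terms $e,f$.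

Equivalently, $\vdash e=f$ iff $e=f$ holds in every algebra of the full signature that satisfies the equations of $E$ as identities and all Kleene algebra axioms. Indeed, the equations that hold in such an algebra contain the axioms and are closed under the rules; conversely, the terms modulo $\vdash$ form such an algebra, in which only derivable equations hold under the canonical valuation.

The problem, taken from "Automata for relation algebra and formal proofs", is whether every valid equation of the full signature is derivable in $\vdash$. The answer is no, and the formula from our four-point example is a witness.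

**Theorem A.** $(\dagger)$ is valid in binary relations, but $\not\vdash(\dagger)$.

Validity is Proposition 1. Non-derivability requires an algebra that satisfies $E$ and the Kleene algebra axioms and in which $(\dagger)$ fails.

## 3. How far induction goes, and where it stalls

Throughout, abbreviate $s=(a^\circ)^*$ and $r=a\cap s$, so that $(\dagger)$ reads $a^*\cap s\le r^*$. We use freely that $\le$ is a partial order and that $+,\cdot,\cap,{}^\circ$ are monotone. All of this follows from instances of $E$: from $x+y=y$ one gets $y\cap z=(x+y)\cap z=(x\cap z)+(y\cap z)$, that is, $x\cap z\le y\cap z$. Likewise $yz=(x+y)z=xz+yz$ and $zy=zx+zy$, also $y^\circ=x^\circ+y^\circ$, and $(x+z)+(y+z)=(x+y)+z=y+z$. Transitivity: if $x+y=y$ and $y+z=z$, then $x+z=x+y+z=y+z=z$.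

**The converse inequation is derivable.** First, three facts about star. From the axiom, $1\le e^*$ and $ee^*\le e^*$, and so $e=e1\le ee^*\le e^*$. From $ee^*\le e^*$ the first Horn rule gives $e^*e^*\le e^*$. Finally, if $t\le e^*$, then $te^*\le e^*e^*\le e^*$, the Horn rule gives $t^*e^*\le e^*$, and $t^*=t^*1\le t^*e^*\le e^*$; so
$$t\le e^*\ \Rightarrow\ t^*\le e^* .\qquad(2)$$
Now $r\le a\le a^*$ gives $r^*\le a^*$, and $r\le s=(a^\circ)^*$ gives $r^*\le s$. Therefore $r^*=r^*\cap r^*\le a^*\cap s$. So the valid equation $a^*\cap s=r^*$ can only be underivable in the direction $(\dagger)$.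

**Each finite stage of $(\dagger)$ is derivable.** We claim that for every $n\ge0$
$$\vdash\; a^n\cap s\;\le\; r^n\;\le\;r^* .\qquad(3)$$
For $n=0$: $1\cap s\le 1=r^0$. For the step, use (1) with $x=a$, $y=a^n$, $z=s$:
$$a\,a^n\cap s\;\le\;\bigl(a\cap s\,(a^n)^\circ\bigr)\bigl(a^n\cap a^\circ s\bigr).$$
Here $(a^n)^\circ=(a^\circ)^n$ is in $E$; since $a^\circ\le s$ and $ss\le s$, we get $s(a^\circ)^n\le s$; and $a^\circ s\le s$ by the axiom for star. So the right-hand side is at most $(a\cap s)(a^n\cap s)\le r\,r^n$, by the induction hypothesis. Finally $r^n\le r^*$ by induction on $n$, from $1\le r^*$ and $rr^*\le r^*$.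

**The point at which this stops.** It remains to pass from all the $a^n\cap s$ to $a^*\cap s$. The Horn rules let us pass from powers to star inside a product, but here $a^*$ sits inside an intersection. The sensible way to use the first Horn rule is to look for an invariant $f$ with
$$1\le f,\qquad af\le f,\qquad f\cap s\le r^* ,\qquad(4)$$
since then $a^*\le a^*f\le f$, and so $a^*\cap s\le f\cap s\le r^*$.

In genuine relations there is such an $f$, namely $f=r^*\cup s^{c}$, where $s^c$ is the complement of $s$. The first and third conditions are clear. For the second, let $(u,w)\in a$, $(w,v)\in f$, and suppose $(u,v)\in s$; we need $(u,v)\in r^*$. If $(w,v)\notin s$: from $(v,u)\in a^*$ and $(u,w)\in a$ we get $(v,w)\in a^*$, so $(w,v)\in s$, a contradiction. So $(w,v)\in r^*\subseteq a^*$; with $(v,u)\in a^*$ this gives $(w,u)\in a^*$, so $(u,w)\in a\cap s=r$ and $(u,v)\in r^*$.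

But this invariant uses complement, which is not one of our operations. To show that no derivation exists, we shall build an algebra in which no element $f$ satisfies (4): there all the $a^n\cap s$ equal $1$, while $a^*\cap s$ is strictly larger.

## 4. Closed subsets of a commutative group

**What a countermodel must look like.** The easiest way to satisfy all of $E$ is to use honest relations for the star-free part. Then star must be dishonest, in the following sense.

**Lemma 2.** Let $\mathcal A$ be an algebra of the full signature that satisfies the Kleene algebra axioms and whose star-free operations are the usual ones on some family of binary relations. If $X\in\mathcal A$ and the union $Y=\bigcup_{n\ge0}X^n$ belongs to $\mathcal A$, then $X^*=Y$ in $\mathcal A$.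

*Proof.* As in Section 3, $X^n\le X^*$ for all $n$, so $Y\subseteq X^*$. Conversely $XY\subseteq Y$, so $X^*Y\subseteq Y$ by the Horn rule, and $1\subseteq Y$ gives $X^*\subseteq X^*Y\subseteq Y$. $\square$

If all the unions $\bigcup_n X^n$ stay in the family, then star is the usual star and $(\dagger)$ holds by Proposition 1. In particular a finite family cannot work, since it contains only finitely many powers of each $X$. We need a family in which some $\bigcup_nX^n$ is missing and $X^*$ is a larger set.

**Relations from subsets of a group.** Let $G$ be a commutative group, written additively. For $X\subseteq G$ put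
$$\widehat X=\{(u,v)\in G\times G:\ v-u\in X\}.$$
For $G=\mathbb Z$ and $X=\{1\}$ this is the successor relation. Composition of such relations becomes the Minkowski sum $X\cdot Y=\{p+q:p\in X,\ q\in Y\}$, converse becomes $-X=\{-p:p\in X\}$, and the identity relation is $\widehat{\{0\}}$. So we may compute with subsets of $G$.

**Closure as the source of new points.** Suppose $G=\mathbb R^2$ with its usual topology, and all members of our family are closed sets. For a set $X$ let
$$M(X)=\bigcup_{n\ge0}X^n$$
be the submonoid generated by $X$ (with $X^0=\{(0,0)\}$), and define $X^*=\overline{M(X)}$, its topological closure. Closure behaves well with respect to $\cdot$: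

**Lemma 3.** For all $P,T\subseteq\mathbb R^2$ we have $P\cdot\overline T\subseteq\overline{P\cdot T}$.

*Proof.* Let $p\in P$. Translation by $p$ is a homeomorphism, so $p+\overline T=\overline{p+T}\subseteq\overline{P\cdot T}$. Take the union over $p\in P$. $\square$

This is what the Horn rules need. Closure is not compatible with intersection: $\overline T\cap Z$ may contain points that are not in $\overline{T\cap Z}$. And intersection is where the induction of Section 3 stalled.

One caution: we cannot simply take all closed sets, because the sum of two closed sets need not be closed. For example, $\{(x,y):x>0,\ xy\ge1\}$ plus the $x$-axis is the open half-plane $y>0$. If we replaced sums by their closures, composition would no longer be relational composition. We need a small family in which sums happen to be closed.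

**Choosing $a$.** We want a closed set $a\subseteq\mathbb R^2$ such that $\overline{M(a)}$ and its negative meet in points that are visible only after taking closures. Two trials show what to avoid.

- The cone $a=\{y\ge|x|\}$ is a closed submonoid, so $a^*=a$ and $a^*\cap(a^\circ)^*=\{(0,0)\}$. The formula $(\dagger)$ holds.
- The half-plane $a=\{y\ge0\}$ is also a closed submonoid. Now $a^*\cap(a^\circ)^*$ is the $x$-axis, but so is $a\cap(a^\circ)^*$. Again $(\dagger)$ holds.

We want sets that touch the $x$-axis only at the origin, while their sums grow and fill the open half-plane above it. The region above a parabola does this.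

## 5. The algebra of parabolic regions

For $n=1,2,3,\dots$ let
$$Q_n=\{(x,y): ny\ge x^2\},\qquad Q_\infty=\{(x,y): y\ge 0\},\qquad L=\{(x,y): y=0\},\qquad \mathbf 0=\{(0,0)\},$$
$$\mathcal B=\{\mathbf 0,\ L,\ \mathbb R^2\}\cup\{Q_n,\,-Q_n: 1\le n\le\infty\}.$$
Let $\mathcal A$ consist of $\emptyset$ and all finite nonempty unions of members of $\mathcal B$. Every member of $\mathcal A$ is closed, and every nonempty member contains $(0,0)$. Once $Q_1$ is in the family, the rest of $\mathcal B$ is forced: as we shall see, the sums of $Q_1$ are the $Q_n$, its star is $Q_\infty$, converse gives the negatives, $Q_\infty\cap(-Q_\infty)=L$, and $Q_1\cdot(-Q_1)=\mathbb R^2$.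

The regions are nested:
$$Q_m\subseteq Q_n\subseteq Q_\infty\quad\text{for } m\le n<\infty, \qquad(5)$$
since $my\ge x^2$ implies $y\ge0$, hence $ny\ge my\ge x^2$.

Interpret $0$ as $\emptyset$, $1$ as $\mathbf 0$, $\top$ as $\mathbb R^2$, $+$ as union, $\cap$ as intersection, $X\cdot Y$ as the Minkowski sum, $X^\circ$ as $-X$, and $X^*$ as $\overline{M(X)}$.

**Step 1: $\mathcal A$ is closed under the star-free operations.** The purpose of this step is to make sure that these operations, taken literally and without closures, stay inside $\mathcal A$. For constants, union and converse this is clear. Intersection and Minkowski sum distribute over unions and give $\emptyset$ if one argument is empty, so it suffices that the intersection and the sum of two members of $\mathcal B$ lie in $\mathcal B$. For $X\in\mathcal B$ we have $\mathbf 0\cap X=\mathbf 0$ (as $X$ contains the origin), $\mathbb R^2\cap X=X$, $\mathbf 0\cdot X=X$ and $\mathbb R^2\cdot X=\mathbb R^2$ (as $X\ne\emptyset$). Both operations are commutative and commute with negating both arguments, and $\mathcal B$ is closed under negation. So four kinds of pairs remain: $(L,L)$, $(L,Q_n)$, $(Q_m,Q_n)$, $(Q_m,-Q_n)$.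

Intersections:

- $L\cap L=L$.
- $L\cap Q_n=\mathbf 0$ for $n<\infty$, because $y=0$ and $ny\ge x^2$ force $x=0$; and $L\cap Q_\infty=L$.
- $Q_m\cap Q_n=Q_{\min(m,n)}$ by (5).
- $Q_m\cap(-Q_n)$ lies in $Q_\infty\cap(-Q_\infty)=L$. So it equals $(L\cap Q_m)\cap(L\cap(-Q_n))$, which is $\mathbf 0$ if $m$ or $n$ is finite and $L$ if $m=n=\infty$.

Sums:

- $L\cdot L=L$.
- $L\cdot Q_n=Q_\infty$ for all $n\le\infty$. The inclusion "$\subseteq$" is clear. If $y\ge0$, then $(x,y)=(x,0)+(0,y)$ with $(0,y)\in Q_n$.
- $Q_m\cdot Q_n=Q_{m+n}$ for $m,n<\infty$. For "$\subseteq$", let $(x_1,y_1)\in Q_m$ and $(x_2,y_2)\in Q_n$. By Cauchy–Schwarz, $(x_1+x_2)^2=\bigl(\sqrt m\cdot\tfrac{x_1}{\sqrt m}+\sqrt n\cdot\tfrac{x_2}{\sqrt n}\bigr)^2\le(m+n)\bigl(\tfrac{x_1^2}{m}+\tfrac{x_2^2}{n}\bigr)\le(m+n)(y_1+y_2)$. For "$\supseteq$", let $(m+n)y\ge x^2$. The point $\frac{m}{m+n}(x,y)$ lies in $Q_m$, since $m\cdot\frac{m}{m+n}y=\frac{m^2}{(m+n)^2}(m+n)y\ge\bigl(\frac{m}{m+n}x\bigr)^2$. In the same way $\frac{n}{m+n}(x,y)\in Q_n$, and the two points add up to $(x,y)$.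
- $Q_\infty\cdot Q_n=Q_\infty$ for all $n\le\infty$: "$\subseteq$" because $Q_\infty$ is closed under addition and contains $Q_n$, "$\supseteq$" because $(0,0)\in Q_n$.
- $Q_m\cdot(-Q_n)=\mathbb R^2$ for all $m,n\le\infty$: given $(x,y)$, choose $z\ge0$ so large that $(x,y+z)\in Q_m$. Then $(x,y)=(x,y+z)+(0,-z)$ with $(0,-z)\in-Q_n$.

**Step 2: the star-free part of $\mathcal A$ is an algebra of binary relations.** The purpose of this step is to obtain all of $E$ at once. Consider $X\mapsto\widehat X=\{(u,v):v-u\in X\}$ from $\mathcal A$ to relations on the set $\mathbb R^2$. It is injective, because $X=\{v:((0,0),v)\in\widehat X\}$. It sends $\emptyset$ to the empty relation, $\mathbf 0$ to the identity, $\mathbb R^2$ to the full relation, and it preserves union and intersection. Also $(u,v)\in\widehat{-X}$ iff $u-v\in X$ iff $(v,u)\in\widehat X$, so $\widehat{-X}=\widehat X^\circ$. Finally $\widehat X\,\widehat Y=\widehat{X\cdot Y}$: if $w-u\in X$ and $v-w\in Y$, then $v-u=(w-u)+(v-w)\in X\cdot Y$; conversely, if $v-u=p+q$ with $p\in X$, $q\in Y$, take $w=u+p$. Hence $\mathcal A$ satisfies every equation of $E$ as an identity, and in particular all Kleene algebra axioms that do not involve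 star.

**Step 3: $X^*\in\mathcal A$ for every $X\in\mathcal A$.** The purpose of this step is to see that the closures we need are in the family. We compute them all. Recall that a nonempty $X$ is a finite union of members of $\mathcal B$, which we call its pieces.

- Suppose $X\subseteq L$. The members of $\mathcal B$ included in $L$ are $\mathbf 0$ and $L$, so $X$ is $\emptyset$, $\mathbf 0$ or $L$, and $\emptyset^*=\mathbf 0^*=\mathbf 0$, $L^*=L$.
- Suppose $X\subseteq Q_\infty$ but $X\not\subseteq L$. The members of $\mathcal B$ included in $Q_\infty$ are $\mathbf 0$, $L$ and the $Q_n$, $1\le n\le\infty$. So some piece of $X$ is a $Q_n$, and $X\supseteq Q_1$ by (5). By Step 1, $Q_1^k=Q_k$ for $k\ge1$, so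
$$M(X)\supseteq\bigcup_{k\ge1}Q_k=\{(x,y):y>0\}\cup\mathbf 0,$$
because a point with $y>0$ lies in $Q_k$ as soon as $k\ge x^2/y$, and a point of some $Q_k$ with $y=0$ is the origin. The closure of this set is $Q_\infty$, so $X^*\supseteq Q_\infty$. As $Q_\infty$ is a closed submonoid containing $X$, also $X^*\subseteq Q_\infty$. So $X^*=Q_\infty$.
- Symmetrically, $X\subseteq-Q_\infty$ and $X\not\subseteq L$ give $X^*=-Q_\infty$.
- Otherwise $X\not\subseteq Q_\infty$ and $X\not\subseteq-Q_\infty$. The members of $\mathcal B$ not included in $Q_\infty$ are $\mathbb R^2$ and the $-Q_n$, and all of them include $-Q_1$; so $X\supseteq-Q_1$. Symmetrically $X\supseteq Q_1$. Hence $M(X)\supseteq Q_1\cdot(-Q_1)=\mathbb R^2$, and $X^*=\mathbb R^2$.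

**Step 4: $\mathcal A$ satisfies the Kleene algebra axioms for star.** The purpose of this step is to check the induction rules for the enlarged star. Addition is continuous, so the closure of a submonoid of $\mathbb R^2$ is a submonoid. Thus $X^*$ is a submonoid containing $X$, and $\mathbf 0\cup X\cdot X^*\subseteq X^*$, which is the axiom $1+ee^*\le e^*$.

Now let $X,Y\in\mathcal A$ with $X\cdot Y\subseteq Y$. By induction $X^n\cdot Y\subseteq Y$ for all $n$, so $M(X)\cdot Y\subseteq Y$. By Lemma 3 and commutativity,
$$X^*\cdot Y=Y\cdot\overline{M(X)}\subseteq\overline{Y\cdot M(X)}\subseteq\overline Y=Y,$$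
because $Y$ is closed. This is the first Horn rule, and the second is the same statement since $\cdot$ is commutative.

**Step 5: $(\dagger)$ fails in $\mathcal A$.** Take $a=Q_1$. Then $a^*=Q_\infty$, $a^\circ=-Q_1$, $(a^\circ)^*=-Q_\infty$, and
$$a^*\cap(a^\circ)^*=Q_\infty\cap(-Q_\infty)=L,\qquad\bigl(a\cap(a^\circ)^*\bigr)^*=\bigl(Q_1\cap(-Q_\infty)\bigr)^*=\mathbf 0^*=\mathbf 0,$$
and $L\not\subseteq\mathbf 0$.

**Proof of Theorem A.** Validity is Proposition 1. Consider the set of equations that hold in $\mathcal A$ under all valuations. It contains all substitution instances of $E$ (Step 2) and of the equational Kleene algebra axioms (Steps 2 and 4): a substituted term with stars just takes some value in $\mathcal A$, by Steps 1 and 3. It is closed under equational reasoning, and it is closed under the two Horn rules by Step 4. So it contains every $\vdash$-derivable equation. By Step 5 it does not contain $(\dagger)$. Hence $\not\vdash(\dagger)$, and the Kleene algebra axioms are not sufficient. $\blacksquare$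

Compare with Section 3. With $a=Q_1$ we have $s=-Q_\infty$ and $r=r^*=\mathbf 0$. Each finite stage $a^n\cap s$ equals $\mathbf 0$, in agreement with (3), but $a^*\cap s=L$. An invariant $f$ as in (4) would satisfy $f\supseteq a^*=Q_\infty$, so $f\cap s\supseteq L\not\subseteq\mathbf 0$; there is none.

## 6. Continuity and residuals in the parabola algebra

The algebra $\mathcal A$ satisfies much more than was needed.

**Theorem B.** There is an algebra $\mathcal A$ of the full signature in which $(\dagger)$ fails and such that:

1. its star-free reduct is isomorphic to an algebra of binary relations. Hence it satisfies not only $E$ but every universal first-order star-free sentence (in particular every star-free quasi-equation) valid in all algebras of binary relations;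
2. it satisfies all Kleene algebra axioms, its composition is commutative, and it is ${}^*$-continuous: $XY^*Z$ is the least upper bound of $\{XY^nZ:n\ge0\}$;
3. it is a complete lattice, composition preserves arbitrary joins in each argument, and therefore both residuals of composition exist.

So adding any of these principles to $\vdash$ still does not make $(\dagger)$ derivable.

*Proof.* We take the algebra of Section 5, where we saw that $(\dagger)$ fails and that the Kleene algebra axioms hold. Composition is commutative because addition in $\mathbb R^2$ is.

**Part 1: universal sentences.** By Step 2 the star-free reduct of $\mathcal A$ is isomorphic to its image under $X\mapsto\widehat X$, a subalgebra of the algebra of all relations on $\mathbb R^2$. Universal sentences pass to subalgebras and isomorphic copies.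

**Part 2: ${}^*$-continuity.** We must show that $XY^*Z$ is the least upper bound of the $XY^nZ$ *within* $\mathcal A$. It is an upper bound since $Y^n\subseteq M(Y)\subseteq Y^*$. Let $U\in\mathcal A$ include all $XY^nZ$. Then $X\cdot Z\cdot M(Y)\subseteq U$, and Lemma 3 gives $XY^*Z=(X\cdot Z)\cdot\overline{M(Y)}\subseteq\overline{X\cdot Z\cdot M(Y)}\subseteq\overline U=U$.

**Part 3: joins and residuals.** We first show that joins are closures of unions. Let $(W_i)_{i\in I}$ be any family in $\mathcal A$ and $W=\overline{\bigcup_iW_i}$. We claim $W\in\mathcal A$. Write $\bigcup_iW_i$ as the union of a set $\mathcal G\subseteq\mathcal B$ of pieces. If $\mathcal G$ is finite, the union is closed and lies in $\mathcal A$. In general, split $\mathcal G$ into the $Q_n$ that occur, the $-Q_n$ that occur, and at most three other sets; the closure of a finite union is the union of the closures. If only finitely many $Q_n$ occur, their union is closed. If infinitely many occur, then by (5) their union contains $\bigcup_kQ_k$ and is contained in $Q_\infty$, so its closure is $Q_\infty$. The same holds for the $-Q_n$. So $W$ is empty or a finite union of members of $\mathcal B$, that is, $W\in\mathcal A$.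

Every upper bound of the $W_i$ in $\mathcal A$ is a closed set that includes $\bigcup_iW_i$, hence includes $W$. So $W$ is the join of the $W_i$, and $\mathcal A$, having all joins, is a complete lattice.

Next, composition preserves joins. For $X\in\mathcal A$, Lemma 3 gives
$$X\cdot W=X\cdot\overline{\textstyle\bigcup_iW_i}\subseteq\overline{\textstyle\bigcup_iX\cdot W_i},$$
and the right-hand side, which is the join of the $X\cdot W_i$, is included in $X\cdot W$, since $X\cdot W$ is closed and includes each $X\cdot W_i$. So $X\cdot W$ is the join of the $X\cdot W_i$; by commutativity the same holds in the other argument.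

Finally, given $X,Z\in\mathcal A$, the join of all $W$ with $X\cdot W\subseteq Z$ again satisfies $X\cdot W\subseteq Z$, because composition preserves this join. It is therefore the largest such $W$, which is the residual. The other residual is obtained in the same way.

The last sentence of the theorem follows because all these principles hold in $\mathcal A$, while $(\dagger)$ does not. $\blacksquare$

## 7. An infinitary rule that reaches every valid equation

In Section 3 all finite stages (3) were derivable, and only the passage to $a^*\cap s$ was missing. So let us add that passage as a rule.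

**Definition (contexts).** A *context* is a one-hole term $C[\cdot]$ whose hole is not under a star:
$$C::=\square\mid C+t\mid t+C\mid Ct\mid tC\mid C\cap t\mid t\cap C\mid C^\circ,$$
with $t$ arbitrary terms (which may contain stars).

For example, $\square\cap(a^\circ)^*$ and $b\,\square^\circ+c^*$ are contexts, while $(a\,\square)^*$ is not. Plugging a context into the hole of a context gives a context.

**Definition (the system $\vdash_\omega$).** $\vdash_\omega$ is the least set of equations containing all substitution instances of $E$ and all $e^n\le e^*$ ($n\ge0$), closed under equational reasoning and under the rule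
$$(\omega)\qquad\text{if } C[e^n]\le f\ \text{for all } n\ge 0,\ \text{then } C[e^*]\le f .$$

**Theorem C.** $\vdash_\omega e=f$ iff $e=f$ is valid in binary relations. Moreover, $\cap$ cannot be omitted from the contexts: if $(\omega)$ is restricted to contexts built from $+,\cdot,{}^\circ$, then $(\dagger)$ is not derivable, even when all Kleene algebra axioms are added.

So, next to what $\vdash$ already has, the ingredient that is missing is continuity of star under intersection. Before the proof, let us see the rule at work.

**The Kleene algebra axioms in $\vdash_\omega$.** They need not be assumed. We have $1+e\,e^n\le e^*$ for all $n$, since $1=e^0\le e^*$ and $e\,e^n=e^{n+1}\le e^*$; so $(\omega)$ with the context $1+e\,\square$ gives $1+ee^*\le e^*$. If $ef\le f$ is derivable, then so is $e^nf\le f$ for each $n$, by induction, and $(\omega)$ with the context $\square f$ gives $e^*f\le f$. The other Horn rule uses $f\,\square$. Hence everything derivable in $\vdash$ is derivable in $\vdash_\omega$. In particular (3) is, and one application of $(\omega)$ with the context $\square\cap s$ yields $a^*\cap s\le r^*$, which is $(\dagger)$.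

**Soundness.** The purpose of this step is to show that everything derivable is valid. Instances of $E$ and $e^n\le e^*$ are valid, and equational reasoning preserves validity. For $(\omega)$: in algebras of relations $+,\cdot,\cap$ preserve nonempty unions in each argument, and so does ${}^\circ$. By induction on the context, $C[e^*]=\bigcup_nC[e^n]$ under every interpretation. So if all $C[e^n]\le f$ are valid, then $C[e^*]\le f$ is valid.

**Unfoldings.** The rest of the proof of completeness reduces terms with stars to star-free ones. Define sets $U(e)$ of star-free terms by

- $U(e)=\{e\}$ for variables and constants;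
- $U(e\star f)=\{e'\star f':e'\in U(e),\,f'\in U(f)\}$ for $\star\in\{+,\cdot,\cap\}$;
- $U(e^\circ)=\{e'^\circ:e'\in U(e)\}$;
- $U(e^*)=\{e_1\cdots e_n:n\ge0,\ e_i\in U(e)\}$, where the empty product is $1$.

All these sets are nonempty. For example, $U(a^*\cap(a^\circ)^*)$ consists of the terms $a^m\cap(a^\circ)^n$, and $U\bigl((a\cap(a^\circ)^*)^*\bigr)$ consists of all products of terms of the form $a\cap(a^\circ)^k$. Under every relational interpretation,
$$e=\bigcup_{e'\in U(e)}e'.\qquad(6)$$
This is proved by induction on $e$. It is trivial for variables and constants. For $\star\in\{+,\cdot,\cap\}$ and ${}^\circ$ it follows because these operations distribute over nonempty unions (in both arguments). For star, $d^*=\bigcup_nd^n$, and $d^n$ is the union of all $d_1\cdots d_n$ with $d_i\in U(d)$, again by distributivity of $\cdot$; for $n=0$ both are $1$.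

**Step (i): if $f'\in U(f)$, then $\vdash_\omega f'\le f$.** This step says that unfoldings are derivably below the term. It goes by induction on $f$. If $f$ is a variable or constant, then $f'=f$, and $f+f=f$ is an instance of $E$. For $+,\cdot,\cap,{}^\circ$ use the induction hypothesis and monotonicity, which follows from $E$ as in Section 3. If $f=d^*$ and $f'=d_1\cdots d_n$ with $d_i\in U(d)$, then $d_1\cdots d_n\le d^n$ by the induction hypothesis and monotonicity, and $d^n\le d^*$ is an axiom.

**Step (ii): if $e_0$ is star-free and $e_0\le f$ is valid, then $\vdash_\omega e_0\le f$.** This step handles stars on the right-hand side, and its tool is the compactness theorem of first-order logic. Each star-free term $t$ translates to a first-order formula $\varphi_t(u,v)$ in the language with one binary predicate for each variable, saying that $(u,v)$ is in $t$: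

- $\varphi_a(u,v)$ is $a(u,v)$ for a variable $a$; $\varphi_0$ is false, $\varphi_1$ is $u=v$, $\varphi_\top$ is true;
- $\varphi_{t+t'}$ is $\varphi_t\vee\varphi_{t'}$, and $\varphi_{t\cap t'}$ is $\varphi_t\wedge\varphi_{t'}$;
- $\varphi_{tt'}(u,v)$ is $\exists w\,(\varphi_t(u,w)\wedge\varphi_{t'}(w,v))$, and $\varphi_{t^\circ}(u,v)$ is $\varphi_t(v,u)$.

With new constants $c,d$, consider the theory
$$\{\varphi_{e_0}(c,d)\}\cup\{\neg\varphi_{f'}(c,d):f'\in U(f)\}.$$
A model would be an interpretation with $(c,d)$ in $e_0$ but not in $\bigcup_{f'\in U(f)}f'$, which equals $f$ by (6). This contradicts the validity of $e_0\le f$. So the theory has no model, and by compactness some finite part has none. Enlarging this part if necessary ($U(f)\neq\emptyset$), there are $f_1,\dots,f_k\in U(f)$ with $k\ge1$ such that no interpretation has a pair in $e_0$ and in none of the $f_i$. That is, $e_0\le f_1+\dots+f_k$ is valid. This inequation is star-free, hence in $E$. By Step (i) and idempotence of $+$, $\vdash_\omega e_0\le f_1+\dots+f_k\le f$.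

In our running example this can be seen by hand: for $m\ge1$, the valid inequation $a^m\cap(a^\circ)^n\le r^*$ is already witnessed by the single unfolding $(a\cap(a^\circ)^{m+n-1})^m$. Indeed, from the end of the $i$-th edge of a path of length $m$ one returns to its start by completing the path, taking the return path of length $n$, and walking the first part of the path again; this uses all edges but one, $m+n-1$ steps in total.

**Step (iii): for every term $e$, context $C$ and term $f$, if $\vdash_\omega C[e']\le f$ for all $e'\in U(e)$, then $\vdash_\omega C[e]\le f$.** This step handles stars on the left-hand side, and it is where $(\omega)$ is used. It goes by induction on $e$, for all contexts $C$ simultaneously.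

- If $e$ is a variable or a constant, then $U(e)=\{e\}$ and there is nothing to show.
- Let $e=e_1\star e_2$ with $\star\in\{+,\cdot,\cap\}$. Fix $e_1'\in U(e_1)$. For all $e_2'\in U(e_2)$ we have $\vdash_\omega C[e_1'\star e_2']\le f$, so the induction hypothesis for $e_2$ and the context $C[e_1'\star\square]$ gives $\vdash_\omega C[e_1'\star e_2]\le f$. As $e_1'$ was arbitrary, the induction hypothesis for $e_1$ and the context $C[\square\star e_2]$ gives $\vdash_\omega C[e_1\star e_2]\le f$.
- Let $e=e_1^\circ$. Use the induction hypothesis for $e_1$ and the context $C[\square^\circ]$.
- Let $e=d^*$. Fix $n$. By assumption $\vdash_\omega C[d_1\cdots d_n]\le f$ for all $d_1,\dots,d_n\in U(d)$. We show by induction on $j\le n$ that $\vdash_\omega C[d^j\,d_{j+1}\cdots d_n]\le f$ for all $d_{j+1},\dots,d_n\in U(d)$. The case $j=0$ is the assumption. For the passage from $j$ to $j+1$, fix $d_{j+2},\dots,d_n$ and apply the induction hypothesis for $d$ to the context $C[d^j\,\square\,d_{j+2}\cdots d_n]$. For $j=n$ we obtain $\vdash_\omega C[d^n]\le f$ (for $n=0$ this is the assumption for $1\in U(d^*)$). This holds for every $n$, so $(\omega)$ gives $\vdash_\omega C[d^*]\le f$.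

In the second case with $\star=\cap$ the context acquires an intersection. This is how contexts with $\cap$ enter.

**Completeness.** Now we put the steps together. Let $e\le f$ be valid. For each $e'\in U(e)$, (6) shows that $e'\le e\le f$ is valid, and $e'$ is star-free, so $\vdash_\omega e'\le f$ by Step (ii). By Step (iii) with $C=\square$, $\vdash_\omega e\le f$. If $e=f$ is valid, then $e\le f$ and $f\le e$ are valid, hence derivable, and $f=e+f=f+e=e$ is derivable. Together with soundness, this proves the first sentence of Theorem C.

**Intersection cannot be dropped from the contexts.** To prove the second sentence, we check that the parabola algebra $\mathcal A$ of Section 5 satisfies the restricted rule. Let $C$ be a context built from $+,\cdot,{}^\circ$, and fix a valuation in $\mathcal A$. The terms $t$ in $C$ then have values $T\in\mathcal A$. For an arbitrary $W\subseteq\mathbb R^2$, in $\mathcal A$ or not, let $C(W)\subseteq\mathbb R^2$ be the set obtained by filling the hole with $W$, using union, Minkowski sum and negation. If $W\in\mathcal A$ is the value of a term, then $C(W)$ is the value of $C$ with that term in the hole. We need two properties.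

First, $C(\overline W)\subseteq\overline{C(W)}$ for nonempty $W$, by induction on $C$. For $C=\square$ it is clear. If it holds for $C$, then
$$C(\overline W)\cup T\subseteq\overline{C(W)}\cup T\subseteq\overline{C(W)\cup T},\qquad T\cdot C(\overline W)\subseteq T\cdot\overline{C(W)}\subseteq\overline{T\cdot C(W)},$$
where the last inclusion is Lemma 3, and $-C(\overline W)\subseteq-\overline{C(W)}=\overline{-C(W)}$ because negation is a homeomorphism. The remaining cases follow by commutativity.

Second, $C(\bigcup_nW_n)=\bigcup_nC(W_n)$ for nonempty families, again by induction on $C$, because union with a fixed set, Minkowski sum with a fixed set, and negation preserve nonempty unions.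

Now let $X\in\mathcal A$ be the value of $e$, let $U\in\mathcal A$ be the value of $f$, and suppose $C(X^n)\subseteq U$ for all $n\ge0$. Since $M(X)=\bigcup_nX^n$ contains the origin, it is nonempty, and
$$C(X^*)=C\bigl(\overline{\textstyle\bigcup_nX^n}\bigr)\subseteq\overline{C\bigl(\textstyle\bigcup_nX^n\bigr)}=\overline{\textstyle\bigcup_nC(X^n)}\subseteq\overline U=U .$$
So the set of equations that hold in $\mathcal A$ is closed under the restricted rule. It contains all $e^n\le e^*$, since $X^n\subseteq X^*$, and all instances of $E$, and it is closed under equational reasoning; $\mathcal A$ also satisfies all Kleene algebra axioms. But $(\dagger)$ fails in $\mathcal A$, so it is not derivable from the restricted system. With the context $\square\cap s$ the argument breaks at the first property: for $W=\bigcup_nQ_1^n$ and $s=-Q_\infty$ we have $\overline W\cap s=L$, while $\overline{W\cap s}=\mathbf 0$. $\blacksquare$
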